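\title{Finiteness of locally conformally flat manifolds\\ under a lower Ricci curvature bound}

\begin{abstract}
We prove that for every $n\ge 3$ there are only finitely many diffeomorphism types of closed locally conformally flat $n$-manifolds with $\mathrm{Ric}\ge-\Lambda^2$, diameter at most $D$ and volume at least $V$. Each such manifold is conformal to a metric whose curvature, covariant derivatives of curvature, diameter and volume obey bounds depending only on $n,\Lambda,D,V$. The main step shows that the developing map is injective on balls of a definite radius. It uses no upper curvature bound; its tool is the conformally invariant energy $\int|\nabla u|^n$. Examples show that the three bounds are needed, and that conformal flatness is needed for $n\ge4$.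
\end{abstract}

\section{Introduction}\label{sec:intro}

A Riemannian $n$-manifold $(M,g)$ is \emph{locally conformally flat} (LCF) if it is covered by coordinate charts $\phi_\alpha:U_\alpha\to S^n$ that are conformal from $g$ to the round metric $g_0$. Throughout, $n\ge3$, metrics are smooth, conformal maps may reverse orientation, \emph{closed} means compact without boundary, and $\mathrm{Ric}\ge-\Lambda^2$ means $\mathrm{Ric}(X,X)\ge-\Lambda^2|X|^2$ for all tangent vectors $X$. Manifolds of constant curvature are LCF. So is the cylinder $\mathbb R\times S^{n-1}$, because in polar coordinates on $\mathbb R^n\setminus\{0\}$, with $t=\log r$, one has $dr^2+r^2g_{S^{n-1}}=r^2(dt^2+g_{S^{n-1}})$.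

Fix $\Lambda\ge0$, $D>0$, $V>0$. The following conjecture comes from \cite{LCF}.

\begin{quote}
\emph{There are only finitely many homotopy (homeomorphism, diffeomorphism) types of closed connected LCF $n$-manifolds with}
\begin{equation}\label{eq:bounds}
\mathrm{Ric}\ge-\Lambda^2,\qquad \operatorname{diam}\le D,\qquad \operatorname{vol}\ge V .
\end{equation}
\end{quote}

We prove the conjecture in all three versions and in every dimension $n\ge3$, including $n=4$.

\subsection*{Why one expects finiteness}
By Cheeger's finiteness theorem, in the version for diffeomorphism types that is valid in all dimensions \cite{Peters}, closed $n$-manifolds with $|\sec|\le K$, $\operatorname{diam}\le D$, $\operatorname{vol}\ge V$ fall into finitely many diffeomorphism types. The Weyl tensor of an LCF metric vanishes, so its curvature is determined by the Ricci tensor: if $e_1,\dots,e_n$ is an orthonormal eigenbasis of $\mathrm{Ric}$ with eigenvalues $\mu_i$, the curvature operator is diagonal in the basis $e_i\wedge e_j$, with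
\[
\sec(e_i,e_j)=\frac{\mu_i+\mu_j}{n-2}-\frac{\mu_1+\dots+\mu_n}{(n-1)(n-2)} .
\]
A two-sided Ricci bound therefore gives a two-sided sectional curvature bound, and finiteness follows. From a lower Ricci bound the formula gives no bound on $\sec$ in either direction (take $\mu_1=\mu_2=0$ and the other $\mu_i$ large), and the curvature is indeed unbounded under \eqref{eq:bounds}.

\begin{example}\label{ex:cone}
Let $0<\epsilon<\frac12$ and $g=dr^2+f(r)^2g_{S^{n-1}}$, $r\in[0,2]$, where $f(0)=0$, $f(2-r)=f(r)$, and $f'$ is smooth, nonincreasing, equal to $\cos(r/\epsilon)$ on $[0,\epsilon/2]$ and to $\frac12$ on $[\epsilon,\frac12]$. Near the poles $g$ is a round metric of curvature $\epsilon^{-2}$; elsewhere it is conformal to the cylinder, by the substitution $dt=dr/f$. The sectional curvatures $-f''/f$ and $(1-f'^2)/f^2$ are nonnegative, the diameter is at most $2$, and $f\ge r/2$ on $[0,\frac12]$ bounds the volume below independently of $\epsilon$.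
\end{example}

So the metric must be changed before Cheeger's theorem applies, and the LCF condition has to replace the missing curvature bound; without it finiteness fails for $n\ge4$ (Proposition~\ref{prop:sharp}). Two known results form the background of the conjecture. First, the universal cover of a complete LCF manifold with $\mathrm{Ric}\ge0$ is conformally equivalent to $S^n$ or $\mathbb R^n$, or isometric to $\mathbb R\times S^{n-1}$. Second, the real Betti numbers of a compact LCF manifold with $\mathrm{Ric}\ge-\Lambda^2$ and $\operatorname{diam}\le D$ are bounded by a constant $C(n,\Lambda D)$. We use neither result, but the first one suggests the right statement. Each of the three spaces in it embeds conformally in $S^n$. At small scales a lower Ricci bound looks like $\mathrm{Ric}\ge0$, so one guesses that the universal cover of a manifold satisfying \eqref{eq:bounds} is conformally embedded in $S^n$ \emph{at a definite small scale}. A blow-up argument does not prove this directly, because without a curvature bound nothing forces rescaled metrics to converge smoothly. Theorem~\ref{thm:inj} proves the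 guess by other means.

\subsection*{Results}

\begin{theorem}\label{thm:finite}
For given $n\ge3$, $\Lambda\ge0$, $D>0$, $V>0$ there are only finitely many diffeomorphism types, hence finitely many homeomorphism types and homotopy types, of closed connected LCF $n$-manifolds satisfying \eqref{eq:bounds}.
\end{theorem}

A \emph{flat conformal structure} is the conformal class of an LCF metric.

\begin{theorem}\label{thm:metric}
There are constants $D',v'>0$ and $K_k$ $(k\ge0)$, depending only on $n,\Lambda,D,V$, such that every $(M,g)$ as in Theorem~\ref{thm:finite} is conformal to a metric $h$ with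
\begin{equation}\label{eq:good}
|\nabla^k\mathrm{Rm}_h|\le K_k\ \ (k\ge0),\qquad \operatorname{diam}(M,h)\le D',\qquad \operatorname{vol}(M,h)\ge v' .
\end{equation}
Consequently, for a class $\mathcal C$ of closed connected $n$-manifolds with flat conformal structures the following are equivalent:
\begin{itemize}
\item[(i)] there are $\Lambda,D,V$ such that every member of $\mathcal C$ has a metric in its conformal class satisfying \eqref{eq:bounds};
\item[(ii)] there are $D',v',K_k$ such that every member of $\mathcal C$ has a metric in its conformal class satisfying \eqref{eq:good}.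
\end{itemize}
The metrics in \emph{(ii)} form a $C^\infty$-precompact family modulo diffeomorphism, with LCF limits.
\end{theorem}

A \emph{conformal immersion} $\Phi:(N^n,g)\to S^n$ is a smooth map such that $\Phi^*g_0$ is a positive multiple of $g$ at each point; it is a local diffeomorphism.

\begin{theorem}\label{thm:inj}
For $n\ge3$ and $v>0$ there is $r_0=r_0(n,v)>0$ with the following property. If $(N^n,g)$ is complete, connected and noncompact, $\mathrm{Ric}\ge-(n-1)$, $\operatorname{vol}B(x,1)\ge v$ for all $x$, and $\Phi:N\to S^n$ is a conformal immersion, then $\Phi$ is injective on every ball $B(x,r_0)$.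
\end{theorem}

\begin{proposition}\label{prop:sharp}
Theorem~\ref{thm:finite}, even for homotopy types, fails for every $n\ge3$ if any one of the bounds on $\mathrm{Ric}$, $\operatorname{diam}$, $\operatorname{vol}$ is dropped, and for every $n\ge4$ if the LCF condition is dropped.
\end{proposition}

\subsection*{Outline}
The universal cover $N$ of $M$ carries a conformal immersion $\Phi:N\to S^n$, the developing map. Its conformal factor is not controlled, but the energy $\int|\nabla u|^n$ of a function $u$ is the same whether computed in $N$ or in $S^n$. Two estimates hold on both sides: a set that is tiny compared with its distance to another set can be separated from it by a function of small energy (Lemma~\ref{lem:upper}), and two nearby connected sets of definite size cannot (Lemma~\ref{lem:lower}). Playing these against each other, we show in Section~\ref{sec:charts} that where $\Phi$ is injective on unit balls it provides charts of definite size whose transition maps lie in a compact set of M\"obius transformations. Section~\ref{sec:inj} proves that injectivity at one scale implies injectivity at three times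 that scale when the Ricci curvature is almost nonnegative, and deduces Theorem~\ref{thm:inj}; the mechanism is first shown on a model in Section~\ref{sec:model}. In Section~\ref{sec:metric} the metric $h$ is built by adding up the Euclidean metrics of the charts. Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.

\section{M\"obius maps, volume and energy}\label{sec:prelim}

\subsection*{M\"obius maps and the developing map}
Identify $S^n$ with $\mathbb R^n\cup\{\infty\}$ by stereographic projection, so that $g_0=4(1+|\xi|^2)^{-2}|d\xi|^2$. For $\xi\in\mathbb R^n$, $B(\xi,r)$ is always the Euclidean ball, $\mathbb B=B(0,1)$, and $|\mathbb B|$, $|S^k|$ denote the volumes of the unit ball and of the unit spheres. The M\"obius group $\text{M\"ob}$ is generated by inversions in spheres and reflections in hyperplanes. For $T\in\text{M\"ob}$ and $\xi,T\xi\ne\infty$, let $|T'(\xi)|$ be the Euclidean conformal factor of $T$ at $\xi$. We use the following standard facts.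
\begin{itemize}
\item[(M1)] $\text{M\"ob}$ is a Lie group and the action $\text{M\"ob}\times S^n\to S^n$ is smooth. It is the isometry group of hyperbolic space $\mathbb H^{n+1}$ acting on the sphere at infinity, and the stabilizers of points of $\mathbb H^{n+1}$ are the conjugates of $O(n+1)$, the isometry group of $g_0$. The elements of a compact subset of $\text{M\"ob}$ are uniformly Lipschitz for the round metric.
\item[(M2)] The M\"obius maps fixing $\infty$ are the similarities $\xi\mapsto b+\mu Q\xi$, $\mu>0$, $Q\in O(n)$.
\item[(M3)] A bounded M\"obius image of a ball is a ball. The Poincar\'e metric of $B(b,r)$ has density $2r/(r^2-|\xi-b|^2)$, and a M\"obius map from one ball onto another is an isometry of the Poincar\'e metrics.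
\item[(M4)] (Liouville, $n\ge3$.) A conformal map between connected open subsets of $S^n$ is the restriction of a unique M\"obius map.
\end{itemize}
Let $M$ be a connected LCF manifold and $\pi:N\to M$ its universal cover, with deck group $\Gamma$. By (M4) the conformal charts differ locally by M\"obius maps, so one chart can be continued along paths, and on the simply connected $N$ the continuation does not depend on the path. This construction of Kuiper gives a conformal immersion $\Phi:N\to S^n$, the \emph{developing map}, unique up to composition with a M\"obius map. For $\gamma\in\Gamma$ the map $\Phi\gamma$ is again a developing map, so there is a homomorphism $\rho:\Gamma\to\text{M\"ob}$ with $\Phi\gamma=\rho(\gamma)\Phi$.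

A local homeomorphism need not lift paths, but lifts are unique.
\begin{itemize}
\item[(UL)] If $\Phi:N\to S^n$ is a local homeomorphism, $Z$ is connected, and $\ell_1,\ell_2:Z\to N$ are continuous with $\Phi\ell_1=\Phi\ell_2$, then $\ell_1$ and $\ell_2$ agree everywhere or nowhere, because $\{\ell_1=\ell_2\}$ is open and closed.
\end{itemize}

\subsection*{Volume comparison}
Let $V_k(r)$ be the volume of an $r$-ball in the simply connected $n$-manifold of curvature $-k^2$. Then $V_k(r)=k^{-n}V_1(kr)$, $V_1(r)\ge|\mathbb B|r^n$, and $V_1(r)\le C(n,R)r^n$ for $r\le R$. The Bishop--Gromov theorem states that on a complete manifold with $\mathrm{Ric}\ge-(n-1)k^2$ the ratio $\operatorname{vol}B(x,r)/V_k(r)$ is nonincreasing in $r$ and at most $1$. Replacing $g$ by $r^{-2}g$ divides distances by $r$, divides volumes by $r^n$, and turns the bound $\mathrm{Ric}\ge-(n-1)$ into $\mathrm{Ric}\ge-(n-1)r^2$.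

We name the hypotheses of Theorem~\ref{thm:inj}.
\begin{itemize}
\item[(S)] $(N^n,g)$ is complete, connected and noncompact, $\mathrm{Ric}\ge-(n-1)$, $\operatorname{vol}B(x,1)\ge v$ for all $x\in N$, and $\Phi:N\to S^n$ is a conformal immersion.
\end{itemize}
Under (S), closed balls are compact and $N$ is unbounded, so from every point there start minimal geodesics of every length. The letter $C$ denotes a constant depending only on $n$ and $v$, which may change from line to line. Bishop--Gromov gives
\begin{equation}\label{eq:v1}
\operatorname{vol}B(y,r)\ge v_1r^n\quad(r\le1),\qquad v_1:=v|\mathbb B|/V_1(1),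
\end{equation}
and, since $\operatorname{vol}B(y,r)\ge v\ge v(r/12)^n$ for $1\le r\le12$,
\begin{equation}\label{eq:vol}
C^{-1}r^n\le\operatorname{vol}B(y,r)\le Cr^n\qquad(r\le12).
\end{equation}

\subsection*{Energy}
For a locally Lipschitz function $u$ on a Riemannian manifold put
\[
|\nabla u|(y)=\limsup_{z\to y}\frac{|u(z)-u(y)|}{d(z,y)},\qquad \mathcal E(u;U)=\int_U|\nabla u|^n,
\]
and write $\mathcal E(u)$ when $U$ is the whole manifold. Where $u$ is differentiable, hence almost everywhere, $|\nabla u|$ is the norm of the differential. We want a function defined at \emph{every} point because $u$ will be restricted to curves and surfaces, which have measure zero. It has these properties.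
\begin{itemize}
\item[(E1)] $|\nabla u|$ is Borel. Indeed, for $r,\alpha>0$ the set of $y$ for which some $z$ with $0<d(z,y)<r$ has $|u(z)-u(y)|>\alpha\, d(z,y)$ is open, so $|\nabla u|$ is a decreasing limit of lower semicontinuous functions.
\item[(E2)] If $H$ is a Lipschitz map with constant $\mathrm{Lip}(H)$, then $|\nabla(u\circ H)|\le\mathrm{Lip}(H)\,|\nabla u|\circ H$ at every point. In particular $|u(a)-u(b)|\le\int|\nabla u|\,dt$ along a unit speed geodesic from $a$ to $b$.
\item[(E3)] If $\psi:(U_1,g_1)\to(U_2,g_2)$ is a diffeomorphism with $\psi^*g_2=\lambda^2g_1$, then $|\nabla(u\circ\psi)|=\lambda\,|\nabla u|\circ\psi$ at every point, since $d_2(\psi y,\psi z)/d_1(y,z)\to\lambda(y)$ as $z\to y$. The volume form pulls back with the factor $\lambda^n$, so $\mathcal E(u\circ\psi;U_1)=\mathcal E(u;U_2)$.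
\end{itemize}

For $0<a<b$ and a point $z$, the \emph{logarithmic cutoff} $u_{z,a,b}$ equals $1$ where $d(z,\cdot)\le a$, equals $0$ where $d(z,\cdot)\ge b$, and equals $\log(b/d(z,\cdot))/\log(b/a)$ in between. It is Lipschitz.

\begin{lemma}[Cheap separation]\label{lem:upper}
If $2a\le b$ and $\operatorname{vol}B(z,r)\le C_0r^n$ for $r\le2b$, then $\mathcal E(u_{z,a,b})\le2^{n+2}C_0(\log\frac ba)^{1-n}$. In $\mathbb R^n$, $\mathcal E(u_{z,a,b})=|S^{n-1}|(\log\frac ba)^{1-n}$ for all $a<b$.
\end{lemma}

\begin{proof}
Let $d=d(z,\cdot)$. As $d$ is $1$-Lipschitz, $|\nabla u_{z,a,b}|\le(d\log\frac ba)^{-1}$ where $a\le d\le b$, and it vanishes elsewhere. The shells $2^ja\le d<2^{j+1}a$ with $0\le j\le\log_2\frac ba$ cover $\{a\le d\le b\}$ and have outer radius at most $2b$. Each contributes at most $(\log\frac ba)^{-n}(2^ja)^{-n}C_0(2^{j+1}a)^n=2^nC_0(\log\frac ba)^{-n}$, and there are at most $1+\log_2\frac ba\le2\log_2\frac ba\le4\log\frac ba$ of them. In $\mathbb R^n$ the energy is $(\log\frac ba)^{-n}|S^{n-1}|\int_a^br^{-1}\,dr$.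
\end{proof}

\section{A model: winding around a plane of codimension two}\label{sec:model}

Let $N_0=\mathbb R^{n-2}\times(0,\infty)\times\mathbb R$ with coordinates $(x,r,\theta)$, and let $\Phi(x,r,\theta)=(x,r\cos\theta,r\sin\theta)\in\mathbb R^n$. This is the universal cover of the complement of the plane $Z=\mathbb R^{n-2}\times\{0\}$, and
\[
\Phi^*g_{\mathrm{euc}}=|dx|^2+dr^2+r^2d\theta^2=r^2g_1,\qquad g_1=\frac{|dx|^2+dr^2}{r^2}+d\theta^2 .
\]
Thus $(N_0,g_1)=\mathbb H^{n-1}\times\mathbb R$. It is complete and homogeneous with $\mathrm{Ric}\ge-(n-2)$, so (S) holds, and $\Phi$ identifies points at distance $2\pi$. Hence the conclusion of Theorem~\ref{thm:inj} cannot be improved to global injectivity. For the metrics $\epsilon^2g_1$, injectivity fails on balls of radius greater than $\pi\epsilon$, and unit balls have volume at least some $c(n)>0$, since hyperbolic balls are larger than Euclidean ones. For $n\ge3$ the Ricci curvature tends to $-\infty$, so the Ricci bound is needed. For $n=2$ the metric $g_1$ is flat, $\Phi$ is the exponential map of $\mathbb C$, and the statement of Theorem~\ref{thm:inj} is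 false.

Could another complete metric in the same conformal class make the winding short while keeping $\mathrm{Ric}\ge-(n-1)$? Consider the compact set $K=\{|x|\le1,\ r=1,\ 0\le\theta\le2\pi\}$, the lift of a family of parallel loops around $Z$.

\begin{proposition}\label{prop:model}
Let $n\ge3$ and let $g$ be a metric on $N_0$ conformal to $g_1$.
\begin{itemize}
\item[(a)] Every locally Lipschitz $u$ with compact support and $u=1$ on $K$ has $\mathcal E(u)\ge e_n:=2\pi b_{n-2}\big(\frac{n-2}{n-1}\big)^{n-1}$, where $b_{n-2}$ is the volume of the unit ball in $\mathbb R^{n-2}$.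
\item[(b)] If $g$ is complete with $\mathrm{Ric}\ge-(n-1)$, then $\operatorname{diam}_gK\ge d_0(n)>0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By (E3) we may compute in the metric $\Phi^*g_{\mathrm{euc}}$, in which $\partial_r$ is a unit vector and the volume element is $r\,dr\,d\theta\,dx$. Fix $|x|\le1$ and $\theta\in[0,2\pi]$. On the ray $r\mapsto(x,r,\theta)$ we have $u=1$ at $r=1$ and $u=0$ for small $r$, because the ray leaves every compact set. By (E2) and H\"older's inequality,
\[
1\le\int_0^1|\nabla u|\,r^{1/n}r^{-1/n}\,dr\le\Big(\int_0^1|\nabla u|^nr\,dr\Big)^{1/n}\Big(\int_0^1r^{-1/(n-1)}\,dr\Big)^{(n-1)/n}.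
\]
The last integral equals $\frac{n-1}{n-2}$; it is finite precisely because $n>2$. Integrate $\int_0^1|\nabla u|^nr\,dr\ge\big(\frac{n-2}{n-1}\big)^{n-1}$ over $x$ and $\theta$.

(b) Let $p\in K$ and suppose $\operatorname{diam}_gK<a\le\frac12$. The cutoff $u_{p,a,1}$ equals $1$ on $K$, and its support is compact since $g$ is complete. Bishop--Gromov and Lemma~\ref{lem:upper} give $e_n\le C(n)(\log\frac1a)^{1-n}$, which bounds $a$ below.
\end{proof}

This is the idea of Theorem~\ref{thm:inj}. A path whose image is a loop but which is not itself closed bounds no lifted disk, so along every disk spanning the loop the lift must escape to infinity in $N$. The same holds for all nearby translates of the loop, and for $n>2$ each disk forces a definite amount of energy on any function that is $1$ near the path and $0$ at infinity. At scales where $\mathrm{Ric}$ is almost nonnegative, such functions of small energy exist.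

In general two things are missing. First, we are given only two close points with the same image, whereas $K$ is a family of paths that is \emph{fat} in $\mathbb R^n$ and \emph{bounded} in $N$. Producing it requires charts in which $g$ and the Euclidean metric are comparable in a weak sense; this is the task of Sections~\ref{sec:lower} and~\ref{sec:charts}. Second, there is no explicit set $Z$ and the spanning disks need not be embedded or disjoint; Section~\ref{sec:inj} deals with this by averaging over all small translations.

\section{A lower bound for the energy}\label{sec:lower}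

Write $u_B$ for the mean of $u$ over $B$. Under (S), for locally Lipschitz $u$ and $r\le12$,
\begin{equation}\label{eq:poincare}
\int_{B(y,r)}|u-u_{B(y,r)}|\le Cr\int_{B(y,2r)}|\nabla u| .
\end{equation}
This follows from Buser's inequality \cite{Buser}. It also follows from the Cheeger--Colding segment inequality: if $\mathrm{Ric}\ge-(n-1)$, $f\ge0$ is measurable, $B=B(y,r)$ with $r\le12$, and $\gamma_{ab}$ is a minimal geodesic from $a$ to $b$, then
\[
\int_{B\times B}\int_0^{d(a,b)}f(\gamma_{ab}(t))\,dt\,da\,db\le C(n)\,r\operatorname{vol}(B)\int_{B(y,2r)}f .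
\]
Take $f=|\nabla u|$ and use $\int_B|u-u_B|\le\operatorname{vol}(B)^{-1}\int_{B\times B}|u(a)-u(b)|$ and (E2). In $\mathbb R^n$, \eqref{eq:vol} and \eqref{eq:poincare} hold for all $r$, by scaling, with constants depending only on $n$.

We need two covering facts. By Vitali's lemma, a family of balls of bounded radii in a separable metric space contains countably many disjoint balls whose fivefold enlargements cover the union of the family. The second fact is elementary.
\begin{itemize}
\item[(Ch)] If a connected set $E$ is covered by open sets $U_k$, then $\operatorname{diam}E\le\sum_k\operatorname{diam}U_k$. Indeed, the points of $E$ that can be reached from a given point by a finite chain of sets $U_k$, consecutive ones meeting, form an open and closed subset of $E$, and a shortest chain has distinct members.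
\end{itemize}

\begin{lemma}[Separation costs energy]\label{lem:lower}
There is $c_1=c_1(n,v)>0$ with the following property. Assume \emph{(S)} and $0<R\le3$, or let $N=\mathbb R^n$ and $R>0$. If $E,F\subset B(x,R)$ are nonempty and connected, and $u$ is locally Lipschitz on $N$ with $u\ge1$ on $E$ and $u\le0$ on $F$, then
\[
\mathcal E(u;B(x,5R))\ge c_1\min(\operatorname{diam}E,\operatorname{diam}F)/R .
\]
\end{lemma}

\begin{proof}
The energy $\mathcal E$ is critical: finite energy does not bound the oscillation of $u$, as logarithmic cutoffs show. But $u$ can deviate from its mean at a point only if energy concentrates near that point at some scale, and a connected set contains too many points for this to be cheap.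

Let $B_*=B(x,R)$, $y\in B_*$, $r_j=4R\,2^{-j}$ and $\mathcal E_j=\mathcal E(u;B(y,r_j))$. By \eqref{eq:vol}, \eqref{eq:poincare} and H\"older's inequality,
\[
|u_{B(y,r_j/2)}-u_{B(y,r_j/4)}|\le\frac{\int_{B(y,r_j/2)}|u-u_{B(y,r_j/2)}|}{\operatorname{vol}B(y,r_j/4)}\le Cr_j^{1-n}\int_{B(y,r_j)}|\nabla u|\le C\mathcal E_j^{1/n}.
\]
Since $B_*\subset B(y,2R)=B(y,r_0/2)$, the same computation gives $|u_{B_*}-u_{B(y,r_0/2)}|\le C\mathcal E_0^{1/n}$. As $r_j/4=r_{j+1}/2$ and the means tend to $u(y)$, the differences telescope to $|u(y)-u_{B_*}|\le C\sum_{j\ge0}\mathcal E_j^{1/n}$. Fix $c_0>0$ with $C\sum_j(4c_02^{-j})^{1/n}<\frac12$. If $|u(y)-u_{B_*}|\ge\frac12$, then $\mathcal E_j>c_0r_j/R=4c_02^{-j}$ for some $j$.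

If $u_{B_*}\le\frac12$ then $|u-u_{B_*}|\ge\frac12$ on all of $E$, and otherwise on all of $F$; call this set $E'$. Each $y\in E'$ is the center of a ball $B(y,r_y)\subset B(x,5R)$ with $r_y\le4R$ and $r_y\le c_0^{-1}R\,\mathcal E(u;B(y,r_y))$. Choose disjoint balls $B(y_k,r_{y_k})$ by Vitali's lemma. By (Ch), $\operatorname{diam}E'\le\sum_k10r_{y_k}\le10c_0^{-1}R\,\mathcal E(u;B(x,5R))$. Let $c_1$ be the smaller of the two values of $c_0/10$ obtained under (S) and in $\mathbb R^n$.
\end{proof}

\begin{remark}\label{rem:thin}
The lemma fails without the lower volume bound. On the thin cylinder $dt^2+\epsilon^2g_{S^{n-1}}$, which has $\mathrm{Ric}\ge0$, the function $\max(0,\min(t,1))$ separates two unit segments of one generator and has energy $\epsilon^{n-1}|S^{n-1}|$.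
\end{remark}

\section{Normalized charts}\label{sec:charts}

Assume (S) throughout this section. Call $x\in N$ \emph{admissible} if $\Phi$ is injective on $B(y,1)$ for every $y\in B(x,5)$. Near an admissible point $\Phi$ is a chart, but a useless one until it is composed with a suitable M\"obius map: its image may be tiny, or may be almost all of $S^n$. We normalize by sending $x$ to $0$, one boundary point of $\Phi(B(x,\frac12))$ to $\infty$, and the boundary point then nearest to $0$ to the unit sphere. The first lemma says that the preimage of $B(0,\frac14)$ then contains a metric ball of definite radius.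

\begin{lemma}\label{lem:chart}
There is $\kappa=\kappa(n,v)\in(0,\frac18)$ such that for each admissible $x$ there are $m_x\in\text{\emph{M\"ob}}$ and an open set $W_x\subset B(x,\frac12)$ for which $f_x:=m_x\Phi$ maps $W_x$ diffeomorphically onto $\mathbb B$, $f_x(x)=0$, and $\varphi_x:=(f_x|_{W_x})^{-1}$ satisfies $B(x,\kappa)\subset\varphi_x(B(0,\frac14))$.
\end{lemma}

\begin{proof}
\emph{The normalization.} Let $\Omega=\Phi(B(x,\frac12))$, an open set. Take $y$ with $d(x,y)=\frac34$. As $\Phi$ is injective on $B(x,1)$, it maps a neighborhood of $y$ into $S^n\setminus\Omega$, which is therefore infinite. Let $q\in S^n\setminus\Omega$ be nearest to $\Phi(x)$ in the round metric; a minimal great circle arc from $\Phi(x)$ to $q$ lies in $\Omega$ except for its endpoint $q$. Choose $m\in\text{M\"ob}$ with $m\Phi(x)=0$ and $mq=\infty$. The closed set $\mathbb R^n\setminus m\Omega$ is nonempty and misses $0$; after composing $m$ with a dilation, its distance from $0$ is $1$ and is attained at a point $e$ with $|e|=1$. Then $\mathbb B\subset m\Omega\subset\mathbb R^n$. Put $f=m\Phi$, let $\psi:m\Omega\to B(x,\frac12)$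 be the inverse of $f|_{B(x,1/2)}$, and set $m_x=m$, $W_x=\psi(\mathbb B)$. It remains to find $\kappa$.

\emph{Two arcs of definite size.} Let $\beta_1(t)=te$, and let $\beta_2(t)$ be the image under $m$ of the great circle arc, $t\in[0,1)$. Both run in $m\Omega$, from $0$ to $e$ and to $\infty$ respectively. We have $d(x,\psi\beta_i(t))\to\frac12$ as $t\to1$: otherwise $\psi\beta_i(t_k)\to y'\in B(x,\frac12)$ for some $t_k\to1$, and then $f(y')\in m\Omega$ would equal $e$ or $\infty$. Let $t_i$ be the last time at which $d(x,\psi\beta_i(t))\le\frac14$; at that time the distance equals $\frac14$. The sets $A_i=\psi\beta_i([t_i,1))$ are connected, lie in $B(x,\frac12)\setminus B(x,\frac14)$, and have diameter at least $\frac14$.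

Suppose $f(B(x,\kappa))\not\subset B(0,\frac14)$ for some $\kappa<\frac18$. We show that then $f(A_1)$ is tiny and $f(A_2)$ is far from it, which makes $A_1$ and $A_2$ cheap to separate, against Lemma~\ref{lem:lower}.

\emph{From $N$ to $\mathbb R^n$.} Follow a minimal geodesic from $x$ to a point of $B(x,\kappa)$ with $|f|\ge\frac14$ until the first time that $|f|=\frac14$. Its image is a connected set $E\subset f(B(x,\kappa))\cap\overline B(0,\frac14)$ of diameter at least $\frac14$. Let $w=u_{x,\kappa,1/4}\circ\psi$ on $m\Omega$ and $w=0$ elsewhere in $\mathbb R^n$. It vanishes off the compact subset $f(\overline B(x,\frac14))$ of $m\Omega$, so it is locally Lipschitz, and by (E3), \eqref{eq:vol} and Lemma~\ref{lem:upper}, $\mathcal E(w)\le\delta:=C(\log\frac1{4\kappa})^{1-n}$. Moreover $w=1$ on $E$ and $w=0$ on $f(A_1)$ and $f(A_2)$. Let $\kappa$ be so small that $\delta<c_1/16$. Lemma~\ref{lem:lower} in $\mathbb R^n$ with $R=4$, applied to $E$ and the segment $f(A_1)$ of length $1-t_1$, gives $\min(\frac14,1-t_1)\le4\delta/c_1=:\eta<\frac14$. Hence $f(A_1)\subset\overline B(e,\eta)$. If $f(A_2)$ met $B(0,2)$,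 then, since $\beta_2\to\infty$, it would contain an arc in $\overline B(0,3)$ from a point of $B(0,2)$ to the sphere $|\xi|=3$. This arc has diameter at least $1$, and the lemma would give $\delta\ge c_1/16$. Hence $f(A_2)\subset\{|\xi|\ge2\}\subset\{|\xi-e|\ge1\}$.

\emph{From $\mathbb R^n$ back to $N$.} Extend the Euclidean cutoff $\chi=u_{e,\eta,1}$ by $\chi(\infty)=0$. Then $\chi\circ f$ is locally Lipschitz on $N$, equals $1$ on $A_1$ and equals $0$ on $A_2$, so Lemma~\ref{lem:lower} with $R=1$ gives $\mathcal E(\chi\circ f;B(x,5))\ge c_1/4$. A maximal $1$-separated subset of $B(x,5)$ has at most $C$ points by \eqref{eq:vol}, since the balls of radius $\frac12$ about them are disjoint and lie in $B(x,6)$. The unit balls about these points cover $B(x,5)$, and $f$ is injective on each of them because $x$ is admissible. By (E3) and Lemma~\ref{lem:upper},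
\[
c_1/4\le\mathcal E(\chi\circ f;B(x,5))\le C|S^{n-1}|(\log\tfrac1\eta)^{1-n}.
\]
Since $\eta\to0$ as $\kappa\to0$, this is false for a small $\kappa=\kappa(n,v)$. For this $\kappa$ we have $f(B(x,\kappa))\subset B(0,\frac14)$, and $B(x,\kappa)=\psi f(B(x,\kappa))\subset\varphi_x(B(0,\frac14))$.
\end{proof}

Fix $\kappa$. A pair $(m_x,W_x)$ with the properties listed in Lemma~\ref{lem:chart} is a \emph{normalized chart} at $x$; from now on only those properties are used. To compare two overlapping charts we must know that the overlap contains a Euclidean ball of definite radius in each chart. This follows from uniform moduli of continuity for $\varphi_x$ and $f_x$.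

\begin{lemma}\label{lem:modulus}
Let $(m_x,W_x)$ be a normalized chart at $x$.
\begin{itemize}
\item[(a)] For $|\zeta|\le\frac12$ and $0<\delta<\frac14$, $\ \operatorname{diam}\varphi_x(B(\zeta,\delta))\le\omega(\delta):=3c_1^{-1}|S^{n-1}|(\log\frac1{4\delta})^{1-n}$.
\item[(b)] There is $\tau=\tau(n,v)>0$ with $B(z,\tau)\subset\varphi_x(B(0,\frac34))$ for all $z\in\varphi_x(\overline B(0,\frac12))$.
\item[(c)] There is $\tau'=\tau'(n,v)\in(0,\frac14)$ with $\varphi_x(B(f_x(z),\tau'))\subset B(z,\tau)$ for these $z$.
\end{itemize}
\end{lemma}

\begin{proof}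
(a) Let $u=u_{\zeta,\delta,1/4}\circ f_x$ on $W_x$ and $u=0$ elsewhere. It vanishes off the compact subset $\varphi_x(\overline B(\zeta,\frac14))$ of $W_x$, so it is locally Lipschitz, and $\mathcal E(u)=|S^{n-1}|(\log\frac1{4\delta})^{1-n}$. It equals $1$ on $E=\varphi_x(B(\zeta,\delta))$. Let $F$ be the second half of a minimal geodesic of length $2$ from $x$. Then $\operatorname{diam}F=1$, and $u=0$ on $F$ because $W_x\subset B(x,\frac12)$; for the same reason $\operatorname{diam}E\le1$. Lemma~\ref{lem:lower} with $R=3$ gives $c_1\operatorname{diam}E/3\le\mathcal E(u)$.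

(b) Let $z=\varphi_x(\zeta)$, $|\zeta|\le\frac12$, $\tau\le\kappa/16$, and suppose that $B(z,\tau)$ contains a point $z'\notin\varphi_x(B(0,\frac34))$. We find two sets of definite size in $\mathbb B$ whose preimages are cheap to separate. Follow a minimal geodesic from $z$ to $z'$ until it first leaves the open set $\varphi_x(B(0,\frac34))$. The exit point lies in the compact set $\varphi_x(\overline B(0,\frac34))$, so $|f_x|=\frac34$ there. The image of this piece is a connected set $E\subset\overline B(0,\frac34)$ of diameter at least $\frac14$, and $\varphi_x(E)\subset B(z,\tau)$.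

For the second set take $x'$ with $d(x,x')=\kappa/2$. One of $x,x'$ has distance at least $\kappa/4$ from $z$; let $F'$ be a minimal geodesic of length $\kappa/16$ starting there. Then $F'\subset B(x,\kappa)\subset\varphi_x(B(0,\frac14))$, and $d(F',z)\ge3\kappa/16>\kappa/8$. Put $F=f_x(F')\subset B(0,\frac14)$ and $\delta'=\operatorname{diam}F>0$. If $\delta'<\frac18$, then $F\subset B(\zeta',2\delta')$ for $\zeta'\in F$, and (a) gives $\kappa/16\le\omega(2\delta')$. Since $\omega(\delta)\to0$ as $\delta\to0$, in all cases $\delta'\ge c_2=c_2(n,v)>0$.

Let $u=u_{z,\tau,\kappa/8}$ and $w=u\circ\varphi_x$ on $\mathbb B$; then $w=1$ on $E$ and $w=0$ on $F$. Lemma~\ref{lem:lower} needs a function on a ball five times as large, so we extend $w$ by reflection. Let $P(\xi)=\xi$ for $|\xi|\le\frac78$ and $P(\xi)=(\frac78)^2\xi/|\xi|^2$ for $|\xi|\ge\frac78$. The map $P:\mathbb R^n\to\overline B(0,\frac78)$ is continuous and has differential of norm at most $1$ on each side of the sphere, so it is $1$-Lipschitz, and it is conformal and injective on each side. Thus $w\circ P$ is Lipschitz with $\mathcal E(w\circ P)\le2\mathcal E(u)\le C(\log\frac\kappa{8\tau})^{1-n}$.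 Lemma~\ref{lem:lower} in $\mathbb R^n$ with $R=1$ gives $c_1\min(\frac14,c_2)\le C(\log\frac\kappa{8\tau})^{1-n}$, which is false for a small $\tau=\tau(n,v)$.

(c) Choose $\tau'$ with $\omega(\tau')<\tau$ and apply (a) with $\zeta=f_x(z)$.
\end{proof}

So far we have only moduli of continuity. The rigidity of M\"obius maps turns them into bounds on all derivatives of the transition maps. For normalized charts at $x$ and $y$, the map $T=m_ym_x^{-1}$ satisfies $f_y=Tf_x$ on all of $N$.

\begin{lemma}\label{lem:compact}
There is a compact set $\mathcal K=\mathcal K(n,v)\subset\text{\emph{M\"ob}}$ with $\mathcal K=\mathcal K^{-1}$ such that, for normalized charts at $x$ and $y$ with $\varphi_x(\overline B(0,\frac12))\cap\varphi_y(\overline B(0,\frac12))\ne\emptyset$, we have $m_ym_x^{-1}\in\mathcal K$.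
\end{lemma}

\begin{proof}
Let $z$ be in the intersection, $\zeta=f_x(z)$, $\zeta'=f_y(z)=T\zeta$. By Lemma~\ref{lem:modulus}, $\varphi_x(B(\zeta,\tau'))\subset B(z,\tau)\subset\varphi_y(B(0,\frac34))$; applying $f_y=Tf_x$ gives $T(B(\zeta,\tau'))\subset\mathbb B$. By (M3) this image is a ball $B(b,r)$ with $r\le1$, and comparing Poincar\'e densities at $\zeta$ and $\zeta'$ gives
\[
\frac2{\tau'}=|T'(\zeta)|\,\frac{2r}{r^2-|\zeta'-b|^2}\ge|T'(\zeta)|\,\frac2r\ge2|T'(\zeta)| .
\]
Exchanging $x$ and $y$ gives $|(T^{-1})'(\zeta')|\le1/\tau'$, so $\mu:=|T'(\zeta)|\in[\tau',1/\tau']$. Also the pole $a=T^{-1}(\infty)$ lies outside $B(\zeta,\tau')$.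

These data determine $T$ up to a rotation. Let $\iota(\xi)=\xi/|\xi|^2$ be the inversion, which exchanges $0$ and $\infty$, and let $c=\iota(a-\zeta)$, with $c=0$ if $a=\infty$; then $|c|\le1/\tau'$. The M\"obius map
\[
S_c(\xi)=\iota(\iota(\xi)-c)=\frac{\xi-|\xi|^2c}{1-2\langle\xi,c\rangle+|\xi|^2|c|^2}
\]
fixes $0$, has differential the identity at $0$, and has pole $\iota(c)=a-\zeta$. So $\eta\mapsto T(\zeta+S_c^{-1}(\eta))$ fixes $\infty$, sends $0$ to $\zeta'$ and has conformal factor $\mu$ at $0$. By (M2), $T(\xi)=\zeta'+\mu QS_c(\xi-\zeta)$ with $Q\in O(n)$. The right side is a composition of translations, inversions and a linear similarity, so it depends continuously on $(\zeta,\zeta',\mu,Q,c)$, and these parameters range over a compact set depending only on $n$ and $\tau'$. Let $\mathcal K$ be the union of the resulting compact subset of $\text{M\"ob}$ and its inverse.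
\end{proof}

\section{Injectivity of the developing map}\label{sec:inj}

The charts exist only where $\Phi$ is already known to be injective on unit balls. We therefore prove an improvement of scale, and afterwards choose a point and a scale at which its hypothesis holds and its conclusion fails. We use Morrey's inequality on the unit square: for $p>2$ and $w$ Lipschitz on $[0,1]^2$,
\begin{equation}\label{eq:morrey}
\sup w-\inf w\le C(p)\Big(\int_{[0,1]^2}|\nabla w|^p\Big)^{1/p}.
\end{equation}
It replaces the H\"older estimate along rays in Proposition~\ref{prop:model}, and is applied with $p=n$.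

\begin{proposition}\label{prop:improve}
There is $A=A(n,v)\ge20$ with the following property. If \emph{(S)} holds, $\mathrm{Ric}\ge-(n-1)A^{-2}$ on $N$, and for some $p\in N$ the map $\Phi$ is injective on $B(y,1)$ for all $y\in B(p,A)$, then $\Phi$ is injective on $B(p,3)$.
\end{proposition}

\begin{proof}
Let $A\ge20$ satisfy the hypotheses, and suppose that $p'\ne q'$ in $B(p,3)$ have $\Phi(p')=\Phi(q')$. We bound $A$ from above. All constants depend only on $n$ and $v$, not on $A$.

\medskip\noindent\emph{Step 1: a path whose image is a Lipschitz loop.} The image of a geodesic under $\Phi$ has uncontrolled length, so we replace the geodesic by a path that is straight in charts. A minimal geodesic from $p'$ to $q'$ has length less than $6$ and lies in $B(p,6)$. Let $J=\lceil7/\kappa\rceil$ and divide it by equally spaced points $x_0=p',x_1,\dots,x_J=q'$, so that $d(x_j,x_{j+1})<\kappa$. Each $x_j$ is admissible since $B(x_j,5)\subset B(p,11)$. Fix normalized charts and write $m_j,W_j,f_j,\varphi_j$; note $W_j\subset B(p,10)$. Since $x_{j+1}=\varphi_{j+1}(0)\in B(x_j,\kappa)\subset\varphi_j(B(0,\frac14))$, Lemma~\ref{lem:compact}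 applies to consecutive charts, and $G_j:=m_0m_j^{-1}$ is a product of $j$ elements of $\mathcal K$. Let $C_1$ be a common Lipschitz constant, for the round metric, of all products of at most $J$ elements of $\mathcal K$; it serves for $G_j$ and $G_j^{-1}$.

Put $\xi_j=f_j(x_{j+1})\in B(0,\frac14)$ and $I_j=[\frac jJ,\frac{j+1}J]$ for $0\le j<J$. For $s\in I_j$ let $\zeta_s=(Js-j)\xi_j$ and $\alpha(s)=\varphi_j(\zeta_s)$. This is a path from $p'$ to $q'$, and $m_0\Phi\alpha(s)=G_j\zeta_s$ on $I_j$. As $g_0\le4|d\xi|^2$, the curve $m_0\Phi\alpha$ has round speed, and hence round length, at most $C_2:=C_1J/2$.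

We want to contract the loop linearly, so it must stay away from $\infty$. Cut it into at most $C_2/\vartheta+1$ arcs of length at most $\vartheta$. The points within $\vartheta$ of the curve lie in as many round balls of radius $2\vartheta$, of total volume at most $(C_2/\vartheta+1)|\mathbb B|(2\vartheta)^n$, which is less than $|S^n|$ for a small $\vartheta=\vartheta(n,v)$. So some point has round distance at least $\vartheta$ from the curve. Let $\Theta\in O(n+1)$ take it to $\infty$, and put
\[
\Phi_1=\Theta m_0\Phi,\qquad T_j=\Theta G_j,\qquad \bar\alpha=\Phi_1\alpha .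
\]
Then $\Phi_1=T_jf_j$ for every $j$, the maps $T_j^{\pm1}$ are $C_1$-Lipschitz for the round metric, $|\bar\alpha|\le R_1$ for a constant $R_1$ determined by $\vartheta$, the Euclidean speed of $\bar\alpha$ is at most $\frac12(1+R_1^2)C_2$, and $\bar\alpha(0)=\bar\alpha(1)=:o$.

\medskip\noindent\emph{Step 2: translates of the loop lift to paths that are not closed.} Let $\varepsilon=1/(4C_1)$ and $s\in I_j$. The ball $B(\bar\alpha(s),\varepsilon)$ lies in the round ball of radius $2\varepsilon$ about $\bar\alpha(s)=T_j\zeta_s$, so $T_j^{-1}$ maps it into the round ball of radius $\frac12$ about $\zeta_s$. The latter lies in $B(\zeta_s,\frac12)\subset B(0,\frac34)$, because the density $2/(1+|\xi|^2)$ exceeds $1$ on $\overline B(0,\frac34)$. Hence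
\[
\sigma_s=\varphi_jT_j^{-1}:B(\bar\alpha(s),\varepsilon)\to W_j\subset B(p,10)
\]
is a continuous section of $\Phi_1$ with $\sigma_s(\bar\alpha(s))=\alpha(s)$. At a common endpoint of $I_j$ and $I_{j+1}$ the two definitions agree at the center of the ball, hence everywhere by (UL). For $|a|<\varepsilon$ put $\alpha(a,s)=\sigma_s(\bar\alpha(s)+a)$. This is continuous in $(a,s)$, being continuous for $s$ in each closed interval $I_j$; it takes values in $B(p,10)$, and $\Phi_1\alpha(a,s)=\bar\alpha(s)+a$. The sections $\sigma_0$ and $\sigma_1$ are both defined on $B(o,\varepsilon)$ and take the different values $p',q'$ at $o$. By (UL) they differ everywhere: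
\begin{equation}\label{eq:open}
\alpha(a,0)\ne\alpha(a,1)\qquad\text{for all }|a|<\varepsilon .
\end{equation}

\medskip\noindent\emph{Step 3: lifting the cones.} Let $H(s,t)=(1-t)\bar\alpha(s)+to$ on $[0,1]^2$, and $H_a=H+a$. The map $H$ is Lipschitz with constant at most $C$. Let $\mathcal D$ be the set of $(a,s,t)\in B(0,\varepsilon/2)\times[0,1]^2$ such that the segment $t'\mapsto H_a(s,t')$, $t'\in[0,t]$, has a lift under $\Phi_1$ starting at $\alpha(a,s)$. The lift is unique by (UL); let $L(a,s,t)$ be its endpoint, so that $\Phi_1L(a,s,t)=H_a(s,t)$.

\emph{The set $\mathcal D$ is relatively open and $L$ is continuous.} Let $(\bar a,\bar s,\bar t)\in\mathcal D$ with lift $\ell$. Choose $0=\tau_0<\dots<\tau_k=\bar t$ (with $k=1$ and $\tau_0=\tau_1=0$ if $\bar t=0$) and open sets $V_i\supset\ell([\tau_{i-1},\tau_i])$ that $\Phi_1$ maps homeomorphically onto open sets. For $(a,s)$ near $(\bar a,\bar s)$ we have $H_a(s,[\tau_{i-1},\tau_i])\subset\Phi_1(V_i)$ by compactness, for $i=k$ even on a slightly longer interval if $\bar t<1$. On these intervals put $\ell_i(a,s,t')=(\Phi_1|_{V_i})^{-1}H_a(s,t')$; at $(\bar a,\bar s)$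 this is $\ell(t')$. By continuity $\ell_i(a,s,\tau_i)\in V_{i+1}$ and $\alpha(a,s)\in V_1$ for $(a,s)$ near $(\bar a,\bar s)$. Injectivity of $\Phi_1$ on $V_{i+1}$ and on $V_1$ gives $\ell_i(a,s,\tau_i)=\ell_{i+1}(a,s,\tau_i)$ and $\ell_1(a,s,0)=\alpha(a,s)$. So the $\ell_i$ fit together to lifts that depend continuously on $(a,s,t')$ and extend beyond $\bar t$ when $\bar t<1$. This proves both claims. It follows that near each point of $\mathcal D$ the map $L$ is a smooth local inverse of $\Phi_1$ applied to $H(s,t)+a$.

Write $\mathcal D_a$ for the slice of $\mathcal D$ and $L_a=L(a,\cdot,\cdot)$. Let $t_0=\min\{1,\varepsilon/(4R_1)\}$. For $t<t_0$ we have $|H_a(s,t)-\bar\alpha(s)|<\varepsilon/2+2R_1t\le\varepsilon$, so $\sigma_s$ provides the lift, and $[0,1]\times[0,t_0)\subset\mathcal D_a$.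

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\fill[gray!15] (0,0) rectangle (1,0.6);
\fill[gray!70] (0.62,0.73) ellipse (0.17 and 0.13);
\draw (0,0) rectangle (1,1);
\draw[dashed] (0,0.6) -- (1,0.6);
\draw[very thick] (0,0) -- (1,0);
\draw[->,thick] (0.62,0) -- (0.62,0.57);
\fill (0.62,0.6) circle (0.013);
\node[left] at (0,0.6) {$t_a$};
\node[left] at (0,1) {$t=1$};
\node[below] at (0.62,0) {$s_a$};
\node[below] at (0.2,0) {$w_a=1$};
\node at (0.27,0.3) {$R_a$};
\node[right] at (0.62,0.47) {$w_a=0$};
\end{tikzpicture}
\caption{The parameter square $(s,t)$ of the cone $H_a$ over a translated loop. The dark region is where the cone does not lift; its lowest point is $(s_a,t_a)$. The lift $L_a$ exists on the rectangle $R_a$ below height $t_a$ and escapes to infinity along the arrow, so the cutoff function composed with $L_a$, called $w_a$, is $1$ on the bottom edge and $0$ near the tip of the arrow.}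
\label{fig:square}
\end{figure}

\medskip\noindent\emph{Step 4: every cone has an escaping lift.} Fix $|a|<\varepsilon/2$. Suppose $\mathcal D_a=[0,1]^2$. On the union of the sides $s=0$, $t=1$, $s=1$ the map $H_a$ is the constant $o+a$, so $L_a$ is constant there by (UL). Then $\alpha(a,0)=L_a(0,0)=L_a(1,0)=\alpha(a,1)$, contradicting \eqref{eq:open}. Hence $[0,1]^2\setminus\mathcal D_a$ is nonempty and compact. Let $(s_a,t_a)$ be a point of it with minimal $t$. Then $t_a\ge t_0$ and $R_a:=[0,1]\times[0,t_a)\subset\mathcal D_a$; see Figure~\ref{fig:square}.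

As $t\to t_a$, the point $L_a(s_a,t)$ leaves every compact subset of $N$. Otherwise $L_a(s_a,t_k)\to y$ for some $t_k\to t_a$, and $\Phi_1(y)=H_a(s_a,t_a)$. Let $U$ be a neighborhood of $y$ that $\Phi_1$ maps homeomorphically onto an open set. For large $k$, $L_a(s_a,t_k)\in U$ and $H_a(s_a,[t_k,t_a])\subset\Phi_1(U)$, so $(\Phi_1|_U)^{-1}$ continues the lift up to $t_a$, although $(s_a,t_a)\notin\mathcal D_a$.

\medskip\noindent\emph{Step 5: each cone carries energy.} Since $\mathrm{Ric}\ge-(n-1)A^{-2}$, Bishop--Gromov gives $\operatorname{vol}B(p,r)\le A^nV_1(r/A)\le C(n)r^n$ for $r\le2A$. So $u=u_{p,10,A}$ has $\mathcal E(u)\le C(\log\frac A{10})^{1-n}$ by Lemma~\ref{lem:upper}. The function $w_a=u\circ L_a$ is locally Lipschitz on $R_a$. It equals $1$ on $t=0$, because $\alpha(a,s)\in B(p,10)$. Since $\overline B(p,A)$ is compact, Step~4 gives $t_1\in[t_a/2,t_a)$ with $w_a(s_a,t_1)=0$. Apply \eqref{eq:morrey} with exponent $n>2$ to $(s,t)\mapsto w_a(s,t_1t)$, whose oscillation is at least $1$. As $t_1\le1$ the rescaling does not increase the gradient, and the change of variables costs a factor $1/t_1\le2/t_0$.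 Therefore $1\le C\int_{R_a}|\nabla w_a|^n\,ds\,dt$.

On $\Phi_1^{-1}(\mathbb R^n)$ write $\Phi_1^*g_{\mathrm{euc}}=\lambda^{-2}g$, so that a local inverse $\psi$ of $\Phi_1$ has $\psi^*g=(\lambda\circ\psi)^2g_{\mathrm{euc}}$. Locally $w_a=(u\circ\psi)\circ H_a$, and (E2), (E3) give $|\nabla w_a|\le C\lambda(L_a)|\nabla u|(L_a)$ at every point. Hence
\begin{equation}\label{eq:cone}
1\le C\int_{\mathcal D_a}\lambda(L)^n|\nabla u|^n(L)\,ds\,dt\qquad\text{for every }|a|<\varepsilon/2 .
\end{equation}

\medskip\noindent\emph{Step 6: averaging.} A single cone has measure zero and may cross itself, so \eqref{eq:cone} for one $a$ says nothing about $\mathcal E(u)$. But if we fix $(s,t)$ and vary $a$, the lifts are disjoint. The slice $\mathcal D^{s,t}=\{a:(a,s,t)\in\mathcal D\}$ is open, and $\ell(a)=L(a,s,t)$ satisfies $\Phi_1\ell(a)=H(s,t)+a$. So $\ell$ is injective, and locally it is a local inverse of $\Phi_1$ composed with a translation. Thus $\ell$ is a diffeomorphism onto an open subset of $N$ with $\ell^*g=\lambda(\ell)^2g_{\mathrm{euc}}$, and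
\[
\int_{\mathcal D^{s,t}}\lambda(\ell)^n|\nabla u|^n(\ell)\,da=\mathcal E(u;\ell(\mathcal D^{s,t}))\le\mathcal E(u).
\]
The integrand in \eqref{eq:cone} is a Borel function on $\mathcal D$, by (E1) and the continuity of $L$ and $\lambda$. Integrating \eqref{eq:cone} over $|a|<\varepsilon/2$ and using Tonelli's theorem,
\[
|\mathbb B|(\varepsilon/2)^n\le C\,\mathcal E(u)\le C(\log\tfrac A{10})^{1-n}.
\]
Since $\varepsilon$ and $C$ depend only on $n$ and $v$, this fails for a large $A=A(n,v)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inj}]
Let $v_1$ be as in \eqref{eq:v1}, $A=A(n,v_1)$, and let $i(x)>0$ be the supremum of the radii $r$ for which $\Phi$ is injective on $B(x,r)$. If $i=\infty$ at some point, $\Phi$ is injective on $N$. Otherwise $i$ is finite and $1$-Lipschitz, since $B(y,r-d(x,y))\subset B(x,r)$, and $\Phi$ is injective on $B(x,i(x))$, an increasing union of balls on which it is injective. We show $i\ge2/A$, so that $r_0=2/A$ works; note $r_0\le1$.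

Suppose $i(x_0)<2/A$. The infimum of $i$ need not be attained, but there is a point $p$ with $i(p)\le i(x_0)$ and $i\ge i(p)/2$ on $B(p,Ai(p)/2)$. Otherwise we find inductively $x_{k+1}\in B(x_k,Ai(x_k)/2)$ with $i(x_{k+1})<i(x_k)/2$. Then $d(x_k,x_{k+1})\le A2^{-k-1}i(x_0)$, the sequence converges by completeness, and $i$ vanishes at the limit, which is impossible.

Put $r=i(p)/2<1/A$ and $\hat g=r^{-2}g$. Then $\mathrm{Ric}_{\hat g}\ge-(n-1)r^2\ge-(n-1)A^{-2}$, and unit $\hat g$-balls have $\hat g$-volume at least $v_1$ by \eqref{eq:v1}, so (S) holds with $v_1$. For $y\in B_{\hat g}(p,A)=B(p,Ai(p)/2)$ we have $i(y)\ge r$, so $\Phi$ is injective on $B_{\hat g}(y,1)=B(y,r)$. By Proposition~\ref{prop:improve}, $\Phi$ is injective on $B_{\hat g}(p,3)=B(p,3r)$. But $3r>i(p)$, a contradiction.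
\end{proof}

\begin{remark}\label{rem:use}
The lower volume bound enters through Lemma~\ref{lem:lower} and the covering count in Lemma~\ref{lem:chart}. The Ricci bound enters through \eqref{eq:vol} and \eqref{eq:poincare}, and decisively through the Euclidean volume growth up to radius $2A$ in Step~5. Completeness makes an escaping lift leave the support of $u$, and it is used in the choice of $p$. Noncompactness supplies the points at distance $\frac34$ and $2$ in Section~\ref{sec:charts}. The condition $n\ge3$ is used in \eqref{eq:morrey}.
\end{remark}

\section{The metric $h$ and finiteness}\label{sec:metric}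

Let $(M,g)$ be as in Theorem~\ref{thm:finite}. If $\Lambda^2>n-1$, replace $g$ by $\Lambda^2g/(n-1)$ and $D$ by $\Lambda D/\sqrt{n-1}$; the volume does not decrease. So we may assume $\mathrm{Ric}\ge-(n-1)$, $\operatorname{diam}\le D$, $\operatorname{vol}\ge V$. Such rescalings are harmless because $h$ is only required to be conformal to $g$. Let $\pi:N\to M$, $\Gamma$, $\Phi$, $\rho$ be as in Section~\ref{sec:prelim}, with the pulled-back metric on $N$; it is complete, and $\Gamma$ acts freely by isometries.

\begin{lemma}\label{lem:count}
For $x\in N$ and $r>0$, $\ \#\{\gamma\in\Gamma:d(x,\gamma x)\le r\}\le V_1(D+r)/V$.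
\end{lemma}

\begin{proof}
Every $z\in M$ has a lift $\tilde z\in\overline B(x,D)$: lift a minimal geodesic from $\pi(x)$ to $z$. If $d(x,\gamma x)\le r$, then $d(x,\gamma\tilde z)\le d(x,\gamma x)+d(\gamma x,\gamma\tilde z)\le r+D$. The points $\gamma\tilde z$ are distinct, so every fiber of $\pi$ meets $\overline B(x,D+r)$ in at least $\#\{\gamma:d(x,\gamma x)\le r\}$ points. Integrate over $M$ and use $\operatorname{vol}\overline B(x,D+r)\le V_1(D+r)$.
\end{proof}

\subsection*{Compact universal cover}
Suppose $N$ is compact. A local homeomorphism from a compact manifold to a connected one is a covering, and $S^n$ is simply connected, so $\Phi$ is a diffeomorphism. The group $\rho(\Gamma)=\Phi\Gamma\Phi^{-1}$ is finite and acts freely on $S^n$. A finite group of isometries of $\mathbb H^{n+1}$ has a fixed point, so by (M1), after composing $\Phi$ with a M\"obius map, $\rho(\Gamma)\subset O(n+1)$. Then $\Phi^*g_0$ descends to a metric $h$ on $M$ conformal to $g$, of curvature $1$, with $\nabla\mathrm{Rm}=0$, diameter at most $\pi$ and volume $|S^n|/|\Gamma|$.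

It remains to bound $|\Gamma|$. Lemma~\ref{lem:count} counts only short elements, and we have no bound on the diameter of $N$, so we pass through presentations. Macbeath's theorem \cite{Macbeath} says: if a group $\Gamma$ acts by homeomorphisms on a path-connected, simply connected space $N$, and $U$ is a path-connected open set with $\Gamma U=N$, then $\Gamma$ is presented by the generators $S=\{\gamma:U\cap\gamma U\ne\emptyset\}$ and the relations $\gamma\cdot\gamma'=\gamma\gamma'$ for those $\gamma,\gamma'$ with $U\cap\gamma U\cap\gamma\gamma'U\ne\emptyset$ (then $\gamma,\gamma',\gamma\gamma'\in S$). Take $U=B(x,2D)$; it contains a point of every fiber, so $\Gamma U=N$. Every $\gamma\in S$ has $d(x,\gamma x)<4D$, so $|S|\le V_1(5D)/V$. A presentation of this form is given by a set of triples in $S$, so $\Gamma$ is isomorphic to a member of a finite list of groups depending only on $n,D,V$. Let $N_1$ be the largest order of a finite group in the list. Then $\operatorname{vol}(M,h)\ge|S^n|/N_1$, and \eqref{eq:good} holds.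

\subsection*{Noncompact universal cover}
Suppose $N$ is noncompact. As $\pi$ is a local isometry mapping $B(x,1)$ onto $B(\pi x,1)$, and $M=B(\pi x,D+1)$, Bishop--Gromov gives $\operatorname{vol}B(x,1)\ge v:=V\,V_1(1)/V_1(D+1)$. By Theorem~\ref{thm:inj}, $\Phi$ is injective on balls of radius $r_0=r_0(n,v)\le1$. Replace $g$ by $r_0^{-2}g$. Now (S) holds with the constant $v_1$ of \eqref{eq:v1} in place of $v$, every point of $N$ is admissible, $\operatorname{diam}M\le D_1:=D/r_0$ and $\operatorname{vol}M\ge V$. Let $\kappa$ and $\mathcal K$ be those of Section~\ref{sec:charts} for $v_1$. All constants now depend only on $n,D,V$. By Lemma~\ref{lem:count} there is a bound $N_0$ for $\#\{\gamma:d(x,\gamma x)\le2\}$, valid for all $x$.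

\emph{An equivariant atlas.} Let $\{\bar x_1,\dots,\bar x_P\}$ be a maximal $\kappa$-separated subset of $M$. The balls $B(\bar x_i,\kappa)$ cover $M$. The balls $B(\bar x_i,\kappa/2)$ are disjoint and each has volume at least $\operatorname{vol}(M)V_1(\kappa/2)/V_1(D_1+1)$, so $P\le V_1(D_1+1)/V_1(\kappa/2)$. Let $X=\pi^{-1}\{\bar x_1,\dots,\bar x_P\}$. Lifting minimal geodesics shows that the balls $B(x,\kappa)$, $x\in X$, cover $N$; hence so do the sets $\varphi_x(B(0,\frac14))$ for any choice of normalized charts. To obtain a metric that descends to $M$, choose a normalized chart at one lift $x$ of each $\bar x_i$ and define $m_{\gamma x}=m_x\rho(\gamma)^{-1}$, $W_{\gamma x}=\gamma W_x$. Then $f_{\gamma x}=m_x\rho(\gamma)^{-1}\Phi=f_x\gamma^{-1}$ and $\varphi_{\gamma x}=\gamma\varphi_x$, and these are normalized charts because $\gamma$ is an isometry. Any ball $B(z,1)$ contains at most $PN_0$ points of $X$: if $x$ and $\gamma x$ both lie in it, then $d(x,\gamma x)<2$.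

\emph{Definition of $h$.} Each chart carries the flat metric $f_x^*g_{\mathrm{euc}}$, which is conformal to $g$, and a sum of such metrics with nonnegative weights stays in the conformal class. Fix $\chi\in C_c^\infty(\mathbb R^n)$ with $0\le\chi\le1$, $\chi=1$ on $B(0,\frac14)$ and support in $\overline B(0,\frac38)$. Put
\[
h=\sum_{x\in X}h_x,\qquad h_x=(\chi\circ f_x)\,f_x^*g_{\mathrm{euc}}\ \text{ on }\varphi_x(B(0,\tfrac12)),\qquad h_x=0\ \text{ elsewhere.}
\]
Each $h_x$ is smooth, since its support lies in the compact set $\varphi_x(\overline B(0,\frac38))\subset B(x,\frac12)$. A term that is nonzero somewhere on $B(z,\frac12)$ has $x\in B(z,1)$, so at most $PN_0$ terms are nonzero on $B(z,\frac12)$. From $f_x\gamma=f_{\gamma^{-1}x}$ we get $\gamma^*h_x=h_{\gamma^{-1}x}$ and $\gamma^*h=h$. At each point some $\chi\circ f_x$ equals $1$. So $h$ is a smooth metric conformal to $g$, and it descends to $M$.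

\emph{Curvature.} Let $y\in X$ and write $\varphi_y^*h=F\,g_{\mathrm{euc}}$ on $B(0,\frac12)$. Let $\xi\in B(0,\frac12)$ and $x\in X$. If $\varphi_y(\xi)\notin\varphi_x(B(0,\frac12))$, then $\varphi_y(\xi)$ lies outside the closed support of $h_x$, and the $x$-term of $F$ vanishes near $\xi$. Otherwise $T=m_xm_y^{-1}$ lies in $\mathcal K$ by Lemma~\ref{lem:compact}, $f_x\varphi_y=T$, $T\xi\in B(0,\frac12)$, and near $\xi$ the $x$-term is $(\chi\circ T)|T'|^2$. The set $\{(T,\xi)\in\mathcal K\times\overline B(0,\frac12):T\xi\in\overline B(0,\frac12)\}$ is compact, and on it $T\xi\ne\infty$, so by (M1) all Euclidean derivatives of $T$ at $\xi$ are continuous, hence bounded, on it. With at most $PN_0$ nonzero terms near each point, $\|F\|_{C^k(B(0,1/2))}\le C_k$ for all $k$. On $B(0,\frac14)$ the term $x=y$ gives $F\ge1$. The coordinate components of $\nabla^k\mathrm{Rm}$ for the metric $Fg_{\mathrm{euc}}$ are universal polynomials in $F^{-1}$ and the derivatives of $F$ of order at most $k+2$, and norms are computed from components using only powers of $F^{\pm1}$. As the sets $\varphi_y(B(0,\frac14))$ cover $N$, we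 get $|\nabla^k\mathrm{Rm}_h|\le K_k$ everywhere.

\emph{Diameter.} Since $\varphi_{\gamma y}=\gamma\varphi_y$, the manifold $M$ is covered by $P$ open sets $\pi\varphi_y(B(0,\frac14))$, one for each $\bar x_i$. Two points of such a set are joined by the image of a segment of Euclidean length less than $\frac12$, so of $h$-length less than $\sqrt{C_0}/2$. By (Ch), $\operatorname{diam}(M,h)\le P\sqrt{C_0}/2$.

\emph{Volume.} The set $\varphi_y(B(0,\frac14))\subset B(y,\frac12)$ has $h$-volume at least $4^{-n}|\mathbb B|$. On it $\pi$ is at most $N_0$-to-one: if $z,\gamma z\in B(y,\frac12)$, then $d(y,\gamma y)\le d(y,\gamma z)+d(\gamma z,\gamma y)<1$. So $\operatorname{vol}(M,h)\ge4^{-n}|\mathbb B|/N_0$.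

\begin{proof}[Proof of Theorems~\ref{thm:finite} and~\ref{thm:metric}]
Taking the weaker of the constants found in the two cases gives \eqref{eq:good}, and with it (i)$\Rightarrow$(ii). The converse holds because $|\mathrm{Rm}|\le K_0$ bounds $\mathrm{Ric}$ below. The Cheeger--Gromov--Hamilton compactness theorem states that a sequence of closed manifolds $(M_i,h_i)$ satisfying \eqref{eq:good} with fixed constants (which bound the injectivity radius below) has a subsequence for which there are a closed manifold $(M_\infty,h_\infty)$ and diffeomorphisms $\Psi_i:M_\infty\to M_i$ with $\Psi_i^*h_i\to h_\infty$ in $C^\infty$. A metric is LCF if and only if its Weyl tensor ($n\ge4$) or Cotton tensor ($n=3$) vanishes, and this passes to $C^\infty$ limits. This proves Theorem~\ref{thm:metric}. The metrics $h$ have bounded sectional curvature, bounded diameter and volume bounded below, so Theorem~\ref{thm:finite} follows from the finiteness theorem \cite{Peters} recalled in the introduction.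
\end{proof}

\section{The hypotheses are needed}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
In each case we give infinitely many homotopy types that satisfy the remaining hypotheses with fixed constants.

\emph{Without the volume bound.} For $n$ odd take the lens spaces $S^n/\mathbb Z_p$ of curvature $1$. For $n$ even take $S^1\times(S^{n-1}/\mathbb Z_p)$ with the product metric, which is locally the cylinder $\mathbb R\times S^{n-1}$. These are LCF with $\mathrm{Ric}\ge0$ and bounded diameter, and the fundamental groups $\mathbb Z_p$, respectively $\mathbb Z\times\mathbb Z_p$, are pairwise nonisomorphic.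

\emph{Without the diameter bound.} Closed hyperbolic $n$-manifolds exist for every $n$, by Borel; let $M_0$ be one. Its fundamental group is infinite, and residually finite by Malcev's theorem. Any $k$ distinct elements remain distinct in some finite quotient, so $M_0$ has connected finite covers of unbounded degree. They are LCF, have $\mathrm{Ric}=-(n-1)$, and have volume at least $\operatorname{vol}M_0$. Covers of different degree have different volumes, and by Mostow rigidity homotopy equivalent closed hyperbolic $n$-manifolds, $n\ge3$, are isometric. So covers of different degree are not homotopy equivalent.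

\emph{Without the Ricci bound.} Scale each of these covers to diameter at most $1$, and restore the volume by inflating a bubble within the conformal class. Take a conformal chart defined near $\overline B(0,1)\subset\mathbb R^n$ in which the metric is $F|dx|^2$ with $F\le\frac1{100}$ on $\overline B(0,1)$; substituting $x\mapsto\delta x$ turns $F(x)$ into $\delta^2F(\delta x)$, so such a chart exists. Let $0\le\chi\le1$ be smooth with compact support in $B(0,1)$ and equal to $1$ on $B(0,\frac12)$, and add $\chi(x)\frac{4t^2}{(t^2+|x|^2)^2}|dx|^2$ to the metric. The new metric is conformal to the old one, hence LCF. Substituting $x=ty$, its volume is at least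
\[
\int_{B(0,1/2)}\Big(\frac{2t}{t^2+|x|^2}\Big)^ndx=\int_{B(0,1/(2t))}\Big(\frac2{1+|y|^2}\Big)^ndy\ \ge\ \tfrac12|S^n|
\]
for small $t$, since the integral tends to $|S^n|$ as $t\to0$. A point of $B(0,1)$ is joined to $\partial B(0,1)$ by a radial segment of new length at most $\frac1{10}+\int_0^1\frac{2t\,dr}{t^2+r^2}\le\frac1{10}+\pi$. Outside $B(0,1)$ the metric is unchanged. Given two points outside $B(0,1)$, take an old minimal geodesic between them and replace the part between its first and last points in $\overline B(0,1)$ by a great circle arc of $\partial B(0,1)$, of length at most $\pi/10$. So the new diameter is at most $2(\frac1{10}+\pi)+1+\frac\pi{10}\le10$.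

\emph{Without the LCF condition, $n\ge4$.} Perelman \cite{Perelman} constructed metrics on $\#_k\mathbb{CP}^2$, for all $k$, with $\mathrm{Ric}>0$, bounded diameter and volume bounded below. As $b_2=k$, this settles $n=4$. For $n\ge5$ take the product with a round $S^{n-4}$, a circle if $n=5$. Then $\mathrm{Ric}\ge0$, the diameter is bounded, the volume is bounded below, and $b_2\ge k$ by the K\"unneth formula, so infinitely many homotopy types occur.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Buser}
Buser, Ann. Sci. ENS 15 (1982).

\bibitem{LCF}
\emph{The classification of complete locally conformally flat manifolds of nonnegative Ricci curvature},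
\texttt{https://typeset.io/pdf/\allowbreak the-classification-of-\allowbreak complete-locally-\allowbreak conformally-flat-\allowbreak 1669ua3je8.pdf}

\bibitem{Macbeath}
Macbeath, Ann. of Math. 79 (1964).

\bibitem{Perelman}
Perelman, in \emph{Comparison Geometry}, MSRI Publ. 30, 1997.

\bibitem{Peters}
Peters, J. reine angew. Math. 349 (1984).

\end{thebibliography}
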